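# Walsh series in several variables: how the shape of the partial sums decides uniqueness

## 1. Walsh functions, dyadic cubes, polynomials

**Definition (dyadic group).** $G$ is the set of all sequences $x=\{x_k\}_{k\ge0}$ with $x_k\in\{0,1\}$, with coordinatewise addition mod 2. It is a compact group. We write $|E|$ for the normalized Haar measure of $E$, and use the same notation on $G^e$ for every $e\ge1$. The *dyadic interval of level $k$* containing $x$ is
$$\Delta_k(x)=\{u\in G:\ u_l=x_l \text{ for } l<k\},\qquad |\Delta_k(x)|=2^{-k}.$$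
A *cube of level $k$* in $G^e$ is a product of $e$ dyadic intervals of level $k$. We write $\Delta_k(\mathbf t)$ for the one containing $\mathbf t$. Two cubes are either nested or disjoint, and every cube is both open and closed. For example, $\Delta_1(0)=\{u:u_0=0\}$ is half of $G$, and $G^2$ splits into $4^k$ cubes of level $k$.

**Definition (Walsh system, Paley enumeration).** For $n=\sum_k n_k2^k$ with binary digits $n_k$, put $w_n(x)=(-1)^{\sum_k n_kx_k}$. Thus $w_0=1$, $w_1(x)=(-1)^{x_0}$, $w_2(x)=(-1)^{x_1}$, $w_3=w_1w_2$. Each $w_n$ is a character: $w_n(x+y)=w_n(x)w_n(y)$. The $w_n$ are orthonormal, and $w_n$ is nonconstant if $n\ge1$.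

If $2^k\mid p$ and $0\le l<2^k$, the binary digits of $p$ and $l$ occupy different places, so
$$w_{p+l}=w_p\,w_l. \tag{1}$$

**Several variables.** Fix $d\ge2$. For $\mathbf n\in\mathbb Z_{\ge0}^d$ and $\mathbf t=(t^1,\dots,t^d)\in G^d$ put $w_{\mathbf n}(\mathbf t)=w_{n_1}(t^1)\cdots w_{n_d}(t^d)$. We often split $\mathbf t=(t^1,t')$ with $t'=(t^2,\dots,t^d)\in G^{d-1}$.

**Definition (polynomial).** A *polynomial* on $G^e$ is a finite linear combination of the functions $w_{\mathbf n}$. *The polynomials with all $n_i<2^k$ are exactly the functions constant on cubes of level $k$.* Indeed, $w_n$ with $n<2^k$ depends only on $x_0,\dots,x_{k-1}$, so one space lies in the other, and both have dimension $2^{ke}$. In particular, products of polynomials are polynomials. For example, on $G$ we have $\mathbf 1_{\Delta_2(0)}=\tfrac14(1+w_1+w_2+w_3)$.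

**Dirichlet kernels.** Put $D_m=\sum_{n<m}w_n$. Since $D_{2^k}=\prod_{l<k}(1+w_{2^l})$,
$$D_{2^k}=2^k\,\mathbf 1_{\Delta_k(0)}. \tag{2}$$

**Lemma 1.** $|D_m|\le m$ everywhere, and if $x\notin\Delta_r(0)$ then $|D_m(x)|\le2^r$.

*Proof.* The first bound is trivial. For the second, some $l<r$ has $x_l=1$. By (1) and (2), the sum of $w_n(x)$ over a full block $b2^{l+1}\le n<(b+1)2^{l+1}$ equals $w_{b2^{l+1}}(x)D_{2^{l+1}}(x)$, and this is $0$ because $x\notin\Delta_{l+1}(0)$. So in $D_m(x)$ only the last, incomplete block survives. It has fewer than $2^{l+1}\le2^r$ terms. $\square$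

For example, if $x_0=1$ and $N$ is odd, the terms of $D_N(x)$ cancel in pairs except for the last one, so $D_N(x)=w_{N-1}(x)=\pm1$.

## 2. Rectangular and $\rho$-regular convergence

Consider the $d$-multiple Walsh series and its rectangular partial sums
$$\sum_{\mathbf n\in\mathbb Z_{\ge0}^d}a_{\mathbf n}w_{\mathbf n}(\mathbf t),\qquad S_{\mathbf N}(\mathbf t)=\sum_{0\le n_j<N_j,\ j=1,\dots,d}a_{\mathbf n}w_{\mathbf n}(\mathbf t),\qquad \mathbf N=(N_1,\dots,N_d),\ N_j\ge1. \tag{3}$$

**Definition (convergence).** The series converges *rectangularly* to $S(\mathbf t)$ at $\mathbf t$ if $S_{\mathbf N}(\mathbf t)\to S(\mathbf t)$ as $\min_jN_j\to\infty$. For $\rho\in(0,1]$ call $\mathbf N$ *$\rho$-regular* if $N_i/N_j\ge\rho$ for all $i,j$. The series converges *$\rho$-regularly* to $S(\mathbf t)$ at $\mathbf t$ if $S_{\mathbf N}(\mathbf t)\to S(\mathbf t)$ as $\min_jN_j\to\infty$ with $\mathbf N$ restricted to $\rho$-regular vectors.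

For $\rho=1$ only the cubes $\mathbf N=(N,\dots,N)$ are allowed. As $\rho$ decreases, more elongated rectangles are allowed, so the requirement becomes stronger. If $\rho_1<\rho_2$, then rectangular convergence implies $\rho_1$-regular convergence, which implies $\rho_2$-regular convergence.

**Example.** Let $d=2$. For $\nu\ge1$ put $a_{(10^\nu,\,4\cdot10^\nu)}=1$ and $a_{(2\cdot10^\nu,\,4\cdot10^\nu)}=-1$, and let all other coefficients be $0$. At $\mathbf t=\mathbf 0$ every $w_{\mathbf n}$ equals $1$, so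
$$S_{\mathbf N}(\mathbf 0)=\#\{\nu:\ 10^\nu<N_1\le2\cdot10^\nu,\ N_2>4\cdot10^\nu\}.$$
If $N_1/N_2\ge\frac12$, then $N_1\le2\cdot10^\nu$ forces $N_2\le4\cdot10^\nu$, so $S_{\mathbf N}(\mathbf 0)=0$. On the other hand, $\mathbf N=(2\cdot10^\nu,\,4\cdot10^\nu+1)$ gives $S_{\mathbf N}(\mathbf 0)=1$, and its ratio $N_1/N_2$ tends to $\frac12$ from below. So at $\mathbf 0$ this series converges $\rho$-regularly to $0$ exactly when $\rho\ge\frac12$. The point to notice is that a group of coefficients near a direction of slope $\frac12$ can cancel as long as no allowed rectangle separates its members.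

## 3. Sets of uniqueness and the parameter $\rho$

**Definition (U-set).** A set $L\subset G^d$ is a *set of uniqueness* for $\rho$-regular convergence if every series (3) that converges $\rho$-regularly to $0$ at every point of $G^d\setminus L$ has all coefficients $a_{\mathbf n}=0$. The class of these sets is $U_{\rho,d}$. The analogous class for rectangular convergence is $U_{\mathrm{rect},d}$.

**Examples.** A set $L$ that contains a cube $\Delta$ of level $k$ is in none of these classes: the nonzero polynomial $\mathbf 1_\Delta$ is a series whose partial sums equal $\mathbf 1_\Delta$ once all $N_j\ge2^k$, and this vanishes off $L$. In particular $G^d$ is in no class. In the other direction, Section 4 checks by hand that $\emptyset$ and all single points lie in every $U_{\rho,d}$.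

Since $\rho_1$-regular convergence implies $\rho_2$-regular convergence for $\rho_1<\rho_2$, and both are implied by rectangular convergence,
$$U_{\rho_2,d}\subset U_{\rho_1,d}\subset U_{\mathrm{rect},d}\qquad(0<\rho_1<\rho_2\le1). \tag{4}$$
So for each $L$ the set
$$I(L)=\{\rho\in(0,1]:\ L\in U_{\rho,d}\}$$
is an initial segment of $(0,1]$.

We can now ask the question, which is taken from "Walsh and dyadic analysis" (https://epublikacije.arhimediagroup.rs/wp-content/uploads/2021/02/walsh-and-dyadic-analysis.pdf). *Does the class really depend on $\rho$: are there $0<\rho_1<\rho_2\le1$ with $U_{\rho_1,d}\ne U_{\rho_2,d}$?* The following is given as known: $\emptyset\in U_{\rho,d}$ and $U_{\rho,d}\ne U_{\mathrm{rect},d}$ for all $\rho\in(0,1]$; every finite set is in $U_{1,d}$; there are countably infinite sets in $U_{1,d}$; every countable set is in $U_{1/2,d}$. The proof below relies on none of these except $\emptyset\in U_{\rho,d}$, which we verify.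

The answer is yes for every pair $\rho_1<\rho_2$, and in a precise form.

**Theorem.** Let $d\ge2$.

1. For every $\rho_0\in(0,1]$ there is a closed set $L\subset G^d$ of Haar measure $0$ with $I(L)=(0,\rho_0)$.
2. For every $\rho_0\in(0,1)$ there is a closed set $L\subset G^d$ of Haar measure $0$ with $I(L)=(0,\rho_0]$.
3. There is a closed set $L$ of Haar measure $0$ with $L\in U_{\mathrm{rect},d}\setminus\bigcup_{0<\rho\le1}U_{\rho,d}$.

**Consequences.** Take $\rho_1<\rho_2$ and the set $L$ of part 2 with $\rho_0=\rho_1$. It lies in $U_{\rho_1,d}$ but not in $U_{\rho_2,d}$, so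
$$U_{\rho_2,d}\subsetneq U_{\rho_1,d}\qquad\text{for all }0<\rho_1<\rho_2\le1 .$$
Every initial segment of $(0,1]$ occurs as some $I(L)$: $\emptyset=I(G^d)$, $(0,1]=I(\emptyset)$, and the remaining ones, $(0,\rho_0)$ with $\rho_0\le1$ and $(0,\rho_0]$ with $\rho_0<1$, come from parts 1 and 2. Together with (4), part 2 gives $\bigcup_{\rho>\rho_0}U_{\rho,d}\subsetneq U_{\rho_0,d}$ for $\rho_0\in(0,1)$. Part 1 gives $U_{\rho_0,d}\subsetneq\bigcap_{\rho<\rho_0}U_{\rho,d}$ for $\rho_0\in(0,1]$. Part 3 gives $\bigcup_\rho U_{\rho,d}\subsetneq U_{\mathrm{rect},d}$.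

## 4. Coefficients as a functional on cubes: the empty set and one point

Given a series with coefficients $a_{\mathbf n}$, define a linear functional $\Lambda$ on polynomials on $G^d$ by $\Lambda(w_{\mathbf n})=a_{\mathbf n}$. By (2), the indicator of the level-$k$ cube containing $\mathbf t$ is
$$\mathbf 1_{\Delta_k(\mathbf t)}(\mathbf u)=2^{-kd}\prod_{i=1}^dD_{2^k}(t^i+u^i)=2^{-kd}\sum_{n_i<2^k}w_{\mathbf n}(\mathbf t)w_{\mathbf n}(\mathbf u).$$
Applying $\Lambda$ in the variable $\mathbf u$ gives
$$2^{kd}\,\Lambda\bigl(\mathbf 1_{\Delta_k(\mathbf t)}\bigr)=S_{(2^k,\dots,2^k)}(\mathbf t). \tag{5}$$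
So the partial sums over cubes of side $2^k$ are the densities of the finitely additive "mass" $\Lambda$. The next lemma says that a mass whose density tends to zero at every point is zero. We state it on $G^e$, because it will be used with $e=d$ and with $e=d-1$.

**Lemma 2.** Let $\Lambda$ be a linear functional on polynomials on $G^e$, let $s_1<s_2<\cdots$ be nonnegative integers, and let $\Delta^0$ be a cube. If $2^{es_j}\Lambda(\mathbf 1_{\Delta_{s_j}(t)})\to0$ as $j\to\infty$ for every $t\in\Delta^0$, then $\Lambda(\mathbf 1_\Delta)=0$ for every cube $\Delta\subset\Delta^0$.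

*Proof.* Suppose $|\Lambda(\mathbf 1_\Delta)|=c|\Delta|$ with $c>0$. Let $s_{j_1}$ be the first of the numbers $s_j$ that is at least the level of $\Delta$, and split $\Delta$ into cubes of level $s_{j_1}$. By additivity, one of them, $\Delta'$, satisfies $|\Lambda(\mathbf 1_{\Delta'})|\ge c|\Delta'|$; otherwise the sum would have modulus less than $c|\Delta|$. Split $\Delta'$ into cubes of level $s_{j_1+1}$, choose one with the same property, and continue. The chosen cubes are nested, nonempty and compact, so they have a common point $t\in\Delta^0$, and the cube chosen at level $s_j$ is $\Delta_{s_j}(t)$. So $2^{es_j}|\Lambda(\mathbf 1_{\Delta_{s_j}(t)})|\ge c$ for all $j\ge j_1$, a contradiction. $\square$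

**The empty set.** If a series converges $\rho$-regularly to $0$ everywhere, the sums in (5) tend to $0$ everywhere, because $(2^k,\dots,2^k)$ is $\rho$-regular for every $\rho\in(0,1]$. Lemma 2 with $\Delta^0=G^d$ and $s_j=j$ gives $\Lambda=0$. So $\emptyset\in U_{\rho,d}$.

**One point.** Let a series converge $1$-regularly to $0$ off $\{\mathbf 0\}$. By (5) and Lemma 2, $\Lambda(\mathbf 1_\Delta)=0$ for every cube $\Delta\not\ni\mathbf 0$. If $P$ is constant on cubes of level $k$, then $\Lambda(P)=P(\mathbf 0)\Lambda(\mathbf 1_{\Delta_k(\mathbf 0)})$. With $P=1$ this shows $\Lambda(\mathbf 1_{\Delta_k(\mathbf 0)})=a_{\mathbf 0}$, so $\Lambda(P)=a_{\mathbf 0}P(\mathbf 0)$, and hence $a_{\mathbf n}=a_{\mathbf 0}$ for all $\mathbf n$. The partial sums are therefore $a_{\mathbf 0}\prod_iD_{N_i}(t^i)$. Now take $t^1=0$ and $t^i=(1,0,0,\dots)$ for $i\ge2$. This is not the point $\mathbf 0$. For odd $N$ we have $D_N(t^1)=N$ and $D_N(t^i)=w_{N-1}(t^i)=1$ for $i\ge2$, so $S_{(N,\dots,N)}(\mathbf t)=a_{\mathbf 0}N$.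 This can tend to $0$ only if $a_{\mathbf 0}=0$. For a point $\mathbf s$ in place of $\mathbf 0$, apply this to the coefficients $a_{\mathbf n}w_{\mathbf n}(\mathbf s)$, whose partial sums at $\mathbf t$ are those of the original series at $\mathbf t+\mathbf s$. So points lie in $U_{1,d}$, hence in every $U_{\rho,d}$.

Points therefore do not separate the classes. We need a set $L$ that carries a nonzero mass whose partial sums die off $L$ for $N_1/N_i\ge\rho$, but such that *no* nonzero mass on $L$ survives when more elongated rectangles are allowed.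

## 5. The plain Riesz product and its cut blocks

A natural way to build a mass on a null set, with control over frequencies, is a Riesz product. The example of Section 2 suggests placing its frequencies in the direction $(p,q,\dots,q)$ with $p/q\approx\rho_0$. Let $1\le\alpha_1<\alpha_2<\cdots$ and $\beta_1<\beta_2<\cdots$ be integers with $\beta_j\ge\alpha_j+1$. Put $M_0=1$ and
$$M_j=M_{j-1}(1+\chi_j),\qquad \chi_j(\mathbf t)=w_{p_j}(t^1)w_{q_j}(t^2)\cdots w_{q_j}(t^d),\qquad p_j=\alpha_jQ_j,\ q_j=\beta_jQ_j,$$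
where $Q_j=2^{\sigma_j}$ is a power of 2 chosen so large that $M_{j-1}$ has all frequencies $<Q_j$. By (1) the product $\chi_jM_{j-1}$ has its spectrum in the block $[p_j,p_j+Q_j)\times[q_j,q_j+Q_j)^{d-1}$. If $Q_{j+1}\ge q_j+Q_j$, the blocks are disjoint and increase in every coordinate. Read as a series, the product has partial sums $M_{j-1}$ plus a piece of one block. The functions $M_j$ take values in $\{0,2^j\}$ and live on shrinking sets $L_j=\{M_j\neq0\}$, with $L=\bigcap_j L_j$.

Which rectangles cut a block? If $N_1/N_i\ge\rho$ and $\rho\beta_j\ge\alpha_j+1$, then a rectangle that reaches block $j$ has $N_1\ge\rho N_2>\rho q_j\ge p_j+Q_j$. So it contains the block's full range in $n_1$ and can cut it only in the variables $2,\dots,d$. That is the control we wanted.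

It is not enough, and one can see exactly where it breaks. Take $\mathbf N=(q_j+1,\dots,q_j+1)$, which is even a cube. Since $q_j\ge p_j+Q_j$, block $j$ is complete in $n_1$, and in each variable $i\ge2$ only the single frequency $q_j$ is kept. So
$$S_{\mathbf N}(\mathbf t)=M_{j-1}(\mathbf t)+\chi_j(\mathbf t)\sum_{l_1<Q_j}\widehat{M_{j-1}}(l_1,0,\dots,0)\,w_{l_1}(t^1).$$
Every nonzero frequency of $M_{j-1}$ lies in an earlier block and has second coordinate at least $q_1\ge1$. So only $l_1=0$ contributes, with coefficient $1$, and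
$$S_{\mathbf N}(\mathbf t)=M_{j-1}(\mathbf t)+\chi_j(\mathbf t).$$
At a point $\mathbf t\notin L$, for all large $j$, this equals $\pm1$. So the series converges to $0$ at no point off $L$, for any $\rho$.

The cut piece is $\chi_j(\mathbf t)\int M_{j-1}(t^1,u')\prod_{i\ge2}D_{m_i}(t^i+u^i)\,du'$ with $m_i=1$. It averages $M_{j-1}(t^1,\cdot)$ over *all* of $G^{d-1}$, so it sees mass far from $t'$. By Lemma 1, a Dirichlet kernel is bounded by $2^r$ away from $\Delta_r(0)$. This bound would help if the integral were over a cube of side $1/Q_j$ only, because then each kernel would come with a factor $1/Q_j$. So we break the multiplication by $\chi_j$ into many blocks, one for each small cube $J$ of $t'$-space, and give each block its own pair $(p,q)$.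

## 6. Blocks localized in $t'$

**Data.** Let $(\alpha_\nu)_{\nu\ge1}$ and $(\beta_\nu)_{\nu\ge1}$ be strictly increasing sequences of positive integers with $\beta_\nu\ge\alpha_\nu+1$. Put $M_0=1$. We choose integers $\sigma_1<\sigma_2<\cdots$ with $\sigma_j\ge2j$ inductively. Stage $j$ has $2^{(d-1)\sigma_j}$ *blocks*, one for each cube $J=J^2\times\dots\times J^d$ of level $\sigma_j$ in $G^{d-1}$. The blocks of stages $1,2,\dots$ are numbered consecutively by $\nu=1,2,\dots$. For block $\nu$ in stage $j$ with cube $J_\nu$, put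
$$Q_\nu=2^{\sigma_j},\quad p_\nu=\alpha_\nu Q_\nu,\quad q_\nu=\beta_\nu Q_\nu,\quad \chi_\nu(\mathbf t)=w_{p_\nu}(t^1)w_{q_\nu}(t^2)\cdots w_{q_\nu}(t^d),$$
$$g_\nu(\mathbf t)=M_{j-1}(\mathbf t)\mathbf 1_{J_\nu}(t'),\qquad B_\nu=\chi_\nu g_\nu,$$
$$M_j=M_{j-1}+\sum_{\nu\text{ in stage }j}B_\nu=M_{j-1}\Bigl(1+\sum_{\nu\text{ in stage }j}\mathbf 1_{J_\nu}(t')\chi_\nu(\mathbf t)\Bigr). \tag{6}$$
Here $\sigma_1\ge2$ is arbitrary. For $j\ge2$ we take $\sigma_j\ge2j$ so large that $\sigma_j>\sigma_{j-1}$ and $2^{\sigma_j}\ge q_\nu+Q_\nu$ for all $\nu$ in stage $j-1$.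

**Example.** Let $d=2$, $\sigma_1=2$, $\alpha_\nu=\nu$, $\beta_\nu=\nu+1$. Stage 1 has four blocks, with $Q=4$ and $(p,q)=(4,8),(8,12),(12,16),(16,20)$. If $J_1=\Delta_2(0)$, then $B_1=w_4(t^1)\cdot\frac14(w_8+w_9+w_{10}+w_{11})(t^2)$. The condition on $\sigma_2$ is $\sigma_2\ge4$, $\sigma_2>2$, $2^{\sigma_2}\ge20+4$, that is, $\sigma_2\ge5$. Keeping only the frequency $8$ in the second variable leaves $\frac14w_4(t^1)w_8(t^2)$, of modulus $1/Q$, where the plain product left a piece of modulus $1$.

**Lemma 3.** For every $j\ge1$ and every $\nu$ in stage $j$: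

(a) $M_{j-1}$ and $g_\nu$ are constant on cubes of level $\sigma_j$, and the spectrum of $B_\nu$ lies in $R_\nu=[p_\nu,p_\nu+Q_\nu)\times[q_\nu,q_\nu+Q_\nu)^{d-1}$.

(b) $p_\nu+Q_\nu\le p_{\nu+1}$ and $q_\nu+Q_\nu\le q_{\nu+1}$. So the $R_\nu$ are disjoint, and none contains $\mathbf 0$.

(c) $M_j$ takes only the values $0$ and $2^j$.

(d) (P1) If $M_j(\mathbf t)\ne0$ and $t'\in J_\nu$, then $\chi_\nu(\mathbf t)=1$.

*Proof.* (a) We use induction on $j$. Since $M_0=1$, the function $M_0$ is constant on every cube. For $j\ge2$, the frequencies of $M_{j-1}$ are $\mathbf 0$ and points of blocks $R_{\nu'}$ of stages before $j$. Their coordinates are less than $q_{\nu'}+Q_{\nu'}$, because $p_{\nu'}+Q_{\nu'}=(\alpha_{\nu'}+1)Q_{\nu'}\le q_{\nu'}$. If $\nu'$ is in stage $j'<j$, then $q_{\nu'}+Q_{\nu'}\le2^{\sigma_{j'+1}}\le2^{\sigma_j}$. So $M_{j-1}$ is constant on cubes of level $\sigma_j$, and so is $g_\nu=M_{j-1}\mathbf 1_{J_\nu}$. Then $g_\nu$ has all frequencies $<Q_\nu$. Since $Q_\nu$ divides $p_\nu$ and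 $q_\nu$, (1) shows that multiplying by $\chi_\nu$ shifts the spectrum by $(p_\nu,q_\nu,\dots,q_\nu)$, into $R_\nu$.

(b) Within a stage, $p_{\nu+1}-p_\nu=(\alpha_{\nu+1}-\alpha_\nu)Q_\nu\ge Q_\nu$, and likewise for $q$. If $\nu+1$ begins a new stage, then $p_{\nu+1}$ and $q_{\nu+1}$ are at least $Q_{\nu+1}\ge q_\nu+Q_\nu>p_\nu+Q_\nu$. Disjointness follows from the first coordinates, and $\mathbf 0\notin R_\nu$ because $p_\nu\ge1$.

(c) and (d) For each $\mathbf t$ exactly one cube $J_\nu$ of stage $j$ contains $t'$, so (6) reads $M_j(\mathbf t)=M_{j-1}(\mathbf t)(1+\chi_\nu(\mathbf t))$ with $\chi_\nu(\mathbf t)=\pm1$. By induction the values are $0$ and $2^j$. If $M_j(\mathbf t)\ne0$, then $1+\chi_\nu(\mathbf t)\ne0$, so $\chi_\nu(\mathbf t)=1$. $\square$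

**The series and the set.** Put $c_{\mathbf 0}=1$, let $c_{\mathbf n}$ be the coefficient of $B_\nu$ at $\mathbf n$ if $\mathbf n\in R_\nu$, and $c_{\mathbf n}=0$ otherwise. By Lemma 3 this is well defined. Call the nonzero series $\sum c_{\mathbf n}w_{\mathbf n}$ the series $(\ast)$. Let
$$L_j=\{M_j\ne0\},\qquad L=\bigcap_jL_j .$$
Each $L_j$ is a union of cubes of level $\sigma_{j+1}$, hence clopen. By (6), $L_j\subset L_{j-1}$. So $L$ is closed. Since $\int M_j=c_{\mathbf 0}=1$ and $M_j=2^j$ on $L_j$, we have $|L_j|=2^{-j}$ and $|L|=0$.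

One more property is needed: no line in the $t^1$ direction stays in $L$.

**(P2)** *For every $t'\in G^{d-1}$ there is $t^1\in G$ with $(t^1,t')\notin L$.* Let $J_\nu\ni t'$ be in stage 1. Since $p_\nu\ge1$, the character $w_{p_\nu}$ takes both values $\pm1$, so we can choose $t^1$ with $\chi_\nu(t^1,t')=-1$. Then $M_1(t^1,t')=0$.

## 7. Rectangles that can cut a block only in $t'$

**Proposition 4.** Let $\rho\in(0,1]$. If $\alpha_\nu+1\le\rho\beta_\nu$ for all large $\nu$, then $L\notin U_{\rho,d}$.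

The witness is $(\ast)$: we show that it converges $\rho$-regularly to $0$ at every point off $L$.

**Step 1: locate the one block that can be cut.** Say that $\mathbf N$ *touches* $\nu$ if $N_1>p_\nu$ and $N_i>q_\nu$ for all $i\ge2$. If $\mathbf N$ does not touch $\nu$, then $S_{\mathbf N}$ contains no term of $B_\nu$. If it touches $\nu$, then by Lemma 3(b) it contains every block $R_{\nu'}$ with $\nu'<\nu$ completely. Let $\nu^*$ be the largest touched index. It exists once $\min_jN_j>\max(p_1,q_1)$, and there is a largest one because $p_\nu\to\infty$. For each fixed $\nu$, every $\mathbf N$ with $\min_jN_j$ large touches $\nu$, so $\nu^*\to\infty$ as $\min_jN_j\to\infty$. Let $\nu^*$ be in stage $j$, and write $J,p,q,Q,\chi,g$ for its data. The blocks of stages before $j$ together with $c_{\mathbf 0}$ add up to $M_{j-1}$, so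
$$S_{\mathbf N}(\mathbf t)=M_{j-1}(\mathbf t)\Bigl(1+\sum_{\nu<\nu^*,\ \nu\text{ in stage }j}\mathbf 1_{J_\nu}(t')\chi_\nu(\mathbf t)\Bigr)+S_{\mathbf N}(B_{\nu^*})(\mathbf t), \tag{7}$$
where $S_{\mathbf N}(B_{\nu^*})$ is the part of $B_{\nu^*}$ with frequencies in the rectangle.

**Step 2: remove the first term.** Fix $\mathbf t\notin L$. Then $M_{j_0}(\mathbf t)=0$ for some $j_0$. Put $r=\sigma_{j_0+1}$. By Lemma 3(a), $M_{j_0}=0$ on $\Delta_r(\mathbf t)$, and by (6) the same holds for every $M_j$ with $j\ge j_0$. From now on let $\mathbf N$ be $\rho$-regular with $\min_jN_j$ so large that $j-1\ge j_0$, $\sigma_j\ge r$ and $\alpha_{\nu^*}+1\le\rho\beta_{\nu^*}$. The first term of (7) is then $0$.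

**Step 3: compute the cut block.** The hypothesis enters here:
$$N_1\ge\rho N_2>\rho q=\rho\beta_{\nu^*}Q\ge(\alpha_{\nu^*}+1)Q=p+Q .$$
So the whole range $[p,p+Q)$ of $n_1$ is included. In the other variables put $m_i=\min(N_i-q,Q)\in[1,Q]$. By (1),
$$S_{\mathbf N}(B_{\nu^*})(\mathbf t)=\chi(\mathbf t)\sum_{l_1<Q,\ l_i<m_i\,(i\ge2)}\widehat g(\mathbf l)w_{\mathbf l}(\mathbf t)=\chi(\mathbf t)\int_{G^d}g(\mathbf u)\,D_Q(t^1+u^1)\prod_{i=2}^dD_{m_i}(t^i+u^i)\,d\mathbf u .$$
By (2), $D_Q(t^1+u^1)$ averages over $u^1\in\Delta_{\sigma_j}(t^1)$, where $g(\cdot,u')$ is constant. So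
$$S_{\mathbf N}(B_{\nu^*})(\mathbf t)=\chi(\mathbf t)\int_{G^{d-1}}g(t^1,u')\prod_{i=2}^dD_{m_i}(t^i+u^i)\,du'.$$
Since $M_{j-1}$ is constant on cubes of level $\sigma_j$, we have $g(t^1,u')=\kappa\,\mathbf 1_J(u')$, where $\kappa\in\{0,2^{j-1}\}$ is the value of $M_{j-1}$ on $\{t^1\}\times J$. Each $D_{m_i}$ has frequencies $<m_i\le2^{\sigma_j}$, so it is constant on intervals of level $\sigma_j$. Hence, for any choice of $x^i\in J^i$,
$$|S_{\mathbf N}(B_{\nu^*})(\mathbf t)|=\kappa\prod_{i=2}^d2^{-\sigma_j}\,|D_{m_i}(t^i+x^i)|. \tag{8}$$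

**Step 4: estimate it.** If $\kappa=0$, then $S_{\mathbf N}(\mathbf t)=0$. Suppose $\kappa\ne0$. Then $J\not\subset\Delta_r(t')$, because otherwise $\{t^1\}\times J\subset\Delta_r(\mathbf t)$, where $M_{j-1}=0$. Since $\sigma_j\ge r$, each $J^i$ is either contained in $\Delta_r(t^i)$ or disjoint from it, so $J^i\cap\Delta_r(t^i)=\emptyset$ for some $i\ge2$. For this $i$ we have $t^i+x^i\notin\Delta_r(0)$, and Lemma 1 bounds the factor in (8) by $2^{r-\sigma_j}$. The other factors are at most $2^{-\sigma_j}m_i\le1$. Since $\sigma_j\ge2j$,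
$$|S_{\mathbf N}(\mathbf t)|\le2^{j-1}\cdot2^{r-\sigma_j}\le2^{r-1-j}.$$
As $\min_jN_j\to\infty$, we have $\nu^*\to\infty$, so its stage $j\to\infty$ while $r$ stays fixed. Therefore $S_{\mathbf N}(\mathbf t)\to0$. $\square$

## 8. Slabs inside a block force all coefficients to vanish

**Proposition 5.** (i) If $\rho\in(0,1]$ and $\alpha_\nu\ge\rho(\beta_\nu+1)$ for all large $\nu$, then $L\in U_{\rho,d}$. (ii) $L\in U_{\mathrm{rect},d}$ always.

Let $\sum a_{\mathbf n}w_{\mathbf n}$ now be an *arbitrary* series that converges to $0$ off $L$, $\rho$-regularly in case (i) and rectangularly in case (ii). Let $\Lambda(w_{\mathbf n})=a_{\mathbf n}$ as in Section 4. The plan is as follows. The mass $\Lambda$ lives on $L$. Over $J_\nu$ the function $\chi_\nu$ equals $1$ on $L_j$, so multiplying by $\chi_\nu$ changes nothing. But this multiplication moves low frequencies up into $R_\nu$, where an alternating sum of rectangular partial sums can isolate them.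

**Step 1: $\Lambda(P)=0$ whenever the polynomial $P$ vanishes on some $L_j$.** Let $\Delta^0$ be a cube with $\Delta^0\cap L_j=\emptyset$. Every $\mathbf t\in\Delta^0$ is off $L$, and $(2^k,\dots,2^k)$ is $\rho$-regular, so by (5) we have $2^{kd}\Lambda(\mathbf 1_{\Delta_k(\mathbf t)})\to0$ as $k\to\infty$. By Lemma 2 with $e=d$ and $s_k=k$, $\Lambda(\mathbf 1_{\Delta^0})=0$. Now choose $K\ge\sigma_{j+1}$ such that $P$ is constant on cubes of level $K$. Each such cube is either contained in $L_j$, where $P=0$, or disjoint from it. So $P$ is a linear combination of functions $\mathbf 1_\Delta$ with $\Delta\cap L_j=\emptyset$, and $\Lambda(P)=0$.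

**Step 2: shift low frequencies into a block.** Fix $m\ge0$ and $t'\in G^{d-1}$. By (P2) pick $t^1$ such that $\mathbf t=(t^1,t')\notin L$. For each $j$ with $2^{\sigma_j}>m$, let $\nu$ be the block of stage $j$ with $t'\in J_\nu$, and write $p,q,\chi,J$ for its data, $Q=2^{\sigma_j}$. The polynomial $w_m(u^1)\mathbf 1_J(u')(1-\chi(\mathbf u))$ vanishes on $L_j$: it is $0$ when $u'\notin J$, and by (P1) $\chi=1$ on $L_j\cap(G\times J)$. Step 1 gives
$$\Lambda\bigl(w_m(u^1)\mathbf 1_J(u')\bigr)=\Lambda\bigl(w_m(u^1)\mathbf 1_J(u')\chi(\mathbf u)\bigr). \tag{9}$$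

**Step 3: recognize the right side as a slab of the series.** Consider the terms of the series with $n_1$ fixed and the other $n_i$ filling the block:
$$T_j=\sum_{\substack{n_1=p+m\\ q\le n_i<q+Q\ (i\ge2)}}a_{\mathbf n}w_{\mathbf n}(\mathbf t).$$
Write $n_i=q+l_i$ with $0\le l_i<Q$. Since $Q\mid p$, $Q\mid q$ and $m<Q$, (1) gives $w_{\mathbf n}=\chi\cdot w_m\cdot\prod_{i\ge2}w_{l_i}$ in the respective variables. Substituting $a_{\mathbf n}=\Lambda(w_{\mathbf n}(\mathbf u))$ and summing over the $l_i$ gives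
$$T_j=\chi(\mathbf t)w_m(t^1)\,\Lambda\Bigl(\chi(\mathbf u)w_m(u^1)\prod_{i=2}^dD_Q(t^i+u^i)\Bigr)=\pm\,Q^{d-1}\Lambda\bigl(\chi(\mathbf u)w_m(u^1)\mathbf 1_J(u')\bigr). \tag{10}$$
The last equality holds by (2), because $J$ is the cube of level $\sigma_j$ containing $t'$.

**Step 4: isolate the slab by rectangles, and check that they are allowed.** By inclusion–exclusion in each coordinate,
$$T_j=\sum_{\varepsilon\in\{0,1\}^d}(-1)^{d-|\varepsilon|}S_{\mathbf N(\varepsilon)}(\mathbf t),\qquad \mathbf N(\varepsilon)=(p+m+\varepsilon_1,\ q+\varepsilon_2Q,\dots,q+\varepsilon_dQ),$$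
where $|\varepsilon|=\varepsilon_1+\dots+\varepsilon_d$. All coordinates of $\mathbf N(\varepsilon)$ are at least $p\ge2^{\sigma_j}$, which tends to $\infty$ with $j$. In case (ii) this is all we need. In case (i) we check $\rho$-regularity for $j$ so large that $\alpha_\nu\ge\rho(\beta_\nu+1)$ holds for all $\nu$ in stage $j$. Note that $m+1\le Q$.

* For $i\ge2$: $\ N_1/N_i\ge p/(q+Q)=\alpha_\nu/(\beta_\nu+1)\ge\rho$.
* For $i\ge2$: $\ N_i/N_1\ge q/(p+Q)=\beta_\nu/(\alpha_\nu+1)\ge1\ge\rho$.
* For $i,k\ge2$: $\ N_i/N_k\ge q/(q+Q)=\beta_\nu/(\beta_\nu+1)\ge\alpha_\nu/(\beta_\nu+1)\ge\rho$.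

Since $\mathbf t\notin L$, each of the $2^d$ partial sums tends to $0$, so $T_j\to0$ in both cases. By (9) and (10),
$$2^{(d-1)\sigma_j}\,\Lambda\bigl(w_m(u^1)\mathbf 1_{\Delta_{\sigma_j}(t')}(u')\bigr)\to0\quad(j\to\infty)\qquad\text{for every }t'\in G^{d-1}. \tag{11}$$
The auxiliary point $t^1$ no longer appears in (11). This is why (P2) was needed for *every* $t'$.

**Step 5: conclude in $d-1$ variables.** For polynomials $P$ on $G^{d-1}$ put $\Lambda_m(P)=\Lambda(w_m(u^1)P(u'))$. By (11), Lemma 2 applies to $\Lambda_m$ with $e=d-1$, $s_j=\sigma_j$ and $\Delta^0=G^{d-1}$. So $\Lambda_m(\mathbf 1_\Delta)=0$ for all cubes $\Delta\subset G^{d-1}$, and therefore $\Lambda_m=0$. Taking $P=w_{n_2}\cdots w_{n_d}$ gives $a_{(m,n_2,\dots,n_d)}=0$ for all $n_2,\dots,n_d$. As $m\ge0$ was arbitrary, all coefficients vanish. $\square$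

## 9. Sequences $\alpha_\nu,\beta_\nu$ with a prescribed ratio

Proposition 4 needs $\rho\ge(\alpha_\nu+1)/\beta_\nu$ eventually, and Proposition 5(i) needs $\rho\le\alpha_\nu/(\beta_\nu+1)$ eventually. Both ratios will tend to $\rho_0$, and rounding down or up decides on which side $\rho_0$ itself falls. In each case we must check that the sequences are strictly increasing positive integers with $\beta_\nu\ge\alpha_\nu+1$. Section 6 then supplies the closed null set $L$.

**Part 1: $I(L)=(0,\rho_0)$, $0<\rho_0\le1$.** Put $h=\lceil1/\rho_0\rceil$, $\beta_\nu=h(\nu+2)$, $\alpha_\nu=\lfloor\rho_0\beta_\nu\rfloor-1$. Since $\rho_0h\ge1$, the number $\rho_0\beta_\nu$ grows by at least $1$ at each step, so $\alpha_\nu$ is strictly increasing. Also $\alpha_1=\lfloor3\rho_0h\rfloor-1\ge2$. Moreover $\alpha_\nu+1\le\rho_0\beta_\nu\le\beta_\nu$, so the data are admissible. If $\rho\in[\rho_0,1]$, then $\alpha_\nu+1\le\rho_0\beta_\nu\le\rho\beta_\nu$ for all $\nu$, and $L\notin U_{\rho,d}$ by Proposition 4. If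 $\rho<\rho_0$, then $\alpha_\nu/(\beta_\nu+1)\to\rho_0$ gives $\alpha_\nu\ge\rho(\beta_\nu+1)$ for large $\nu$, and $L\in U_{\rho,d}$ by Proposition 5(i).

**Part 2: $I(L)=(0,\rho_0]$, $0<\rho_0<1$.** Put $h=\lceil1/\rho_0\rceil$, fix an integer $\nu_0\ge3/(1-\rho_0)$, and let $\beta_\nu=h(\nu+\nu_0)$, $\alpha_\nu=\lceil\rho_0(\beta_\nu+1)\rceil$. As before, $\alpha_\nu\ge1$ is strictly increasing. Since $\beta_\nu\ge\nu_0$, we have $\beta_\nu(1-\rho_0)\ge3\ge\rho_0+2$, that is, $\rho_0(\beta_\nu+1)+2\le\beta_\nu$. Hence $\alpha_\nu+1\le\rho_0(\beta_\nu+1)+2\le\beta_\nu$, and the data are admissible. If $\rho\le\rho_0$, then $\alpha_\nu\ge\rho_0(\beta_\nu+1)\ge\rho(\beta_\nu+1)$, and $L\in U_{\rho,d}$ by Proposition 5(i). If $\rho_0<\rho\le1$, then $(\alpha_\nu+1)/\beta_\nu\to\rho_0$ gives $\alpha_\nu+1\le\rho\beta_\nu$ for large $\nu$, and $L\notin U_{\rho,d}$ by Proposition 4.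

**Part 3: $L\in U_{\mathrm{rect},d}$ but in no $U_{\rho,d}$.** Put $\alpha_\nu=\nu$ and $\beta_\nu=\nu^2+1$. Both are strictly increasing, $\beta_\nu\ge\alpha_\nu+1$ because $\nu^2\ge\nu$, and $(\alpha_\nu+1)/\beta_\nu\to0$. So for every $\rho\in(0,1]$ we have $\alpha_\nu+1\le\rho\beta_\nu$ for large $\nu$, and Proposition 4 gives $L\notin U_{\rho,d}$. Proposition 5(ii) gives $L\in U_{\mathrm{rect},d}$. This completes the proof of the Theorem. $\blacksquare$
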